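
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}


\title{When infinitely determined map germs are equivalent to analytic germs}

\begin{abstract}
A smooth map germ $f:(\mathbb R^n,0)\to(\mathbb R^p,0)$ is infinitely determined, with respect to
right-left equivalence, if its Taylor series determines it up to smooth changes of coordinates in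
source and target. We show that every infinitely determined germ is equivalent to an analytic one if
and only if $n=1$ or $(n,p)\in\{(2,1),(2,2)\}$. In all other dimensions we give infinitely
determined germs that are not even formally equivalent to an analytic germ. The obstruction is
obtained by division when $p>n$, and from cross-ratios of hypersurfaces through a common subvariety
of codimension two when $n\ge3$ and $p\le n$.
\end{abstract}


\section{The question and the answer}

\subsection{The question}
Let $E_n$ be the ring of germs at $0$ of $C^\infty$ functions on $\mathbb R^n$, let $m_n$ be its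
maximal ideal, and let $m_n^p$ be the set of $p$-tuples of elements of $m_n$. An element of $m_n^p$ is
a smooth map germ $f:(\mathbb R^n,0)\to(\mathbb R^p,0)$. Two such germs $f,g$ are
\emph{equivalent} (right-left equivalent) if $f=l\circ g\circ r$ with germs of $C^\infty$
diffeomorphisms $l$ of $(\mathbb R^p,0)$ and $r$ of $(\mathbb R^n,0)$. A germ $f\in m_n^p$ is
\emph{infinitely determined} if every germ in $m_n^p$ with the same Taylor series at $0$ is
equivalent to $f$; that is, if $f+h$ is equivalent to $f$ for every \emph{flat} $h\in m_n^p$ (one with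
zero Taylor series). It is \emph{analytic} if it is the germ of a real-analytic map. The question,
from \cite{PJM}, is:
\begin{quote}
\emph{Is every infinitely determined germ $f\in m_n^p$ equivalent to an analytic germ?}
\end{quote}

An infinitely determined germ is, up to equivalence, a formal object, namely its Taylor series. By
Borel's theorem every formal power series is the Taylor series of a smooth germ, so one cannot expect
this series to converge. But we
may change coordinates in source and target, and there is much room to improve the series. For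
$n=p=1$ and nonzero Taylor series, a change of the variable already produces $\pm x^m$. More generally, a
germ determined by finitely many Taylor coefficients is equivalent to a polynomial. Infinite
determinacy is strictly weaker:

\begin{example}\label{ex:square}
Let $q=x^2+y^2$ and $f=q^2$. Since $|\nabla f|^2=16(x^2+y^2)^3$, Lemma~\ref{lem:loj} below shows that
$f$ is infinitely determined. But for no $N\ge5$ is $f+x^N$ equivalent to $f$, so no finite jet
determines $f$. Indeed, every diffeomorphism germ $l$ of $(\mathbb R,0)$ has the form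
$l(s)=s\cdot(\text{unit})$, so an equivalence would give
$q^2+x^N=\pm h^2$ for a formal power series $h$; comparing leading forms, the sign is $+$ and $h$ has
order $2$. Then $(h-q)(h+q)=x^N$, so $h-q$ and $h+q$ are units times powers $x^a,x^b$, with $a,b\ge2$
because both have order at least $2$. Hence $x$ divides $2q=(h+q)-(h-q)$, which is false.
\end{example}

Still, the germ in the example is a polynomial, and one might guess that the answer is yes in general.
It is yes only in low dimensions. In the theorem, a germ is \emph{formally equivalent} to another if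
their Taylor series are related by formal changes of coordinates in source and target
(Section~\ref{sec:prelim}).

\begin{theorem}\label{thm:main}
Let $n,p\ge1$. Every infinitely determined $f\in m_n^p$ is equivalent to an analytic germ if and only
if $n=1$ or $(n,p)\in\{(2,1),(2,2)\}$.

If $n=1$ or $(n,p)=(2,1)$, every infinitely determined $f\in m_n^p$ is even equivalent to a polynomial germ.
If $n\ge2$ and $(n,p)\notin\{(2,1),(2,2)\}$, there is an infinitely determined $f\in m_n^p$ that is not even
formally equivalent to an analytic germ.
\end{theorem}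

The simplest counterexample is in dimensions $(2,3)$: take a smooth $\theta$ with Taylor series
$\sum_{k\ge2}k!\,x^k$, which exists by Borel's theorem, and
\begin{equation}\label{eq:simplest}
F=(t,\,tx,\,ty),\qquad t=x^2+(y+\theta(x))^2 .
\end{equation}

\subsection{Plan}
Section~\ref{sec:prelim} reduces the question to formal power series and recalls the algebra.
Section~\ref{sec:division} treats $n\ge2$, $p\ge n+1$: from $F$ one recovers, by dividing components,
a coordinate system in which the ideal $(t)$ can be tested for convergence.
Section~\ref{sec:cross} treats $n\ge3$, $p\le n$, where there are too few components for this.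
There $t$ is a product of many factors whose complex zero sets share a subvariety of
codimension $2$, and cross-ratios along it carry the divergent series.
Section~\ref{sec:poly} treats $n=1$ and $(n,p)=(2,1)$. Finally, for $(n,p)=(2,2)$,
Section~\ref{sec:jac} shows that the Jacobian determinant of an infinitely determined germ that is not flat has nonzero Taylor series, and
Section~\ref{sec:plane} proves that every formal plane map with nonzero Jacobian is formally
equivalent to a convergent one. Together Theorems~\ref{thm:division}, \ref{thm:cross},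
\ref{thm:curves}, \ref{thm:functions} and~\ref{thm:22} give Theorem~\ref{thm:main}.

\section{Reduction to formal power series, and some algebra}\label{sec:prelim}

\subsection{Formal equivalence}
A \emph{formal diffeomorphism} is a tuple of $n$ power series in $n$ variables without constant term
whose linear part is invertible; it has an inverse of the same kind. Coefficients are real unless complex
ones are mentioned. Two $p$-tuples $f,g$ of real power series
without constant term are \emph{formally equivalent} if $f=l\circ g\circ r$ with real formal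
diffeomorphisms $l,r$. Taylor series of equivalent germs are formally equivalent. For infinitely
determined germs we can go back.

\begin{lemma}\label{lem:transfer}
Let $f\in m_n^p$ be infinitely determined, and suppose that its Taylor series is formally equivalent
to that of an analytic germ $g\in m_n^p$. Then $f$ is equivalent to $g$.
\end{lemma}

\begin{proof}
Let $\hat f=\hat l\circ\hat g\circ\hat r$. By Borel's theorem $\hat l,\hat r$ are the Taylor series of
smooth germs $l,r$, which are diffeomorphism germs because their linear parts are invertible. The germ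
$l\circ g\circ r$ has the Taylor series of $f$, so it is equivalent to $f$; and it is equivalent to $g$.
\end{proof}

In formal computations we use the same letter for a smooth germ and its Taylor series.

\subsection{Algebra}
Let $\mathbb R\{x\}\subset\mathbb R[[x]]$, $x=(x_1,\dots,x_n)$, be the rings of convergent and formal
power series. Both are unique factorization domains, and the inclusion is faithfully flat. We write
$\mathfrak m$ for the maximal ideal of the ring at hand, $\operatorname{ord}$ for the $\mathfrak m$-adic
order, which is a valuation, and $a\sim b$ if $a$ and $b$ differ by a unit factor.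

\smallskip
\noindent\textbf{(FF)} \emph{If $a,b_1,\dots,b_k\in\mathbb R\{x\}$ and
$a\in(b_1,\dots,b_k)\mathbb R[[x]]$, then $a\in(b_1,\dots,b_k)\mathbb R\{x\}$.} This is faithful
flatness.

\smallskip
\noindent\textbf{(C)} \emph{If $a,b$ are coprime in $\mathbb R\{x\}$, they are coprime in
$\mathbb R[[x]]$.} We may assume that neither is a unit. Then $a,b$ is a regular sequence, and by
flatness it remains one in $\mathbb R[[x]]$. If $a=\pi a'$, $b=\pi b'$ with a nonunit $\pi$, then
$ba'=ab'\in(a)$, so $a'=ca$ for some $c$; then $a=\pi ca$ and $\pi$ is a unit, a contradiction.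

\smallskip
\noindent\textbf{(O)} \emph{Let $q$ be a power series over $\mathbb R$ or $\mathbb C$ with
$1\le\operatorname{ord}q<\infty$. Then some $\partial_iq$ is nonzero of order $\operatorname{ord}q-1$; in
particular $q\nmid\partial_iq$.} By Euler's formula some partial derivative of the leading form of $q$ is
nonzero.

\smallskip
\noindent\textbf{(B)} \emph{Branches.} Let $q\in\mathbb C[[x,y]]$ be irreducible. The normalization of
$\mathbb C[[x,y]]/(q)$ is a power series ring $\mathbb C[[\sigma]]$. This gives a local homomorphism
$\gamma:\mathbb C[[x,y]]\to\mathbb C[[\sigma]]$ with kernel $(q)$ such that $\mathbb C((\sigma))$ is the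
fraction field of $\mathbb C[[x,y]]/(q)$; it is the substitution of the pair $(\gamma(x),\gamma(y))$, which
we also denote $\gamma(\sigma)$. By the chain rule
$\frac d{d\sigma}\gamma(w)=\gamma(w_x)\gamma(x)'+\gamma(w_y)\gamma(y)'$. If $q\in\mathbb R[[x,y]]$ is
irreducible, take $\gamma$ for a complex irreducible factor of $q$. Its restriction to $\mathbb R[[x,y]]$ has a
prime kernel that contains $q$ and is not $\mathfrak m$, because $\gamma(x),\gamma(y)$ are not both zero. So the
kernel is $(q)$.

\section{Division: the case $n\ge2$, $p\ge n+1$}\label{sec:division}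

Fix a smooth germ $\theta$ on $(\mathbb R,0)$ with the divergent Taylor series $\sum_{k\ge2}k!\,s^k$.

\subsection{The idea}
Consider $F=(t,tx,ty)$ as in \eqref{eq:simplest}, and suppose first that $F=g\circ r$ with $g=(g_0,g_1,g_2)$
analytic, so that no change in the target is allowed. On Taylor series, $g_0$ divides $g_1$ and $g_2$
because $t$ divides $tx$ and $ty$. The quotients $H=(g_1/g_0,g_2/g_0)$ are convergent by (FF), and
$H\circ r=(x,y)$. So $r=H^{-1}$ converges and so does $t=g_0\circ r$. But $t$ is a Weierstrass polynomial
in $y$ with the divergent coefficient $2\theta$.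

A change of coordinates in the target with linear part the identity alters the components of $F$ only by
multiples of $t^2$. The
quotients therefore determine $r$, up to a convergent map, modulo $t$. That is enough, since we
only need to know the ideal $(t)$, and a substitution that is the identity modulo $t$ changes no series
modulo $t$. Finally, $F$ is infinitely determined because $x$ and $y$ can be
recovered from $F$ by division.

\begin{theorem}\label{thm:division}
Let $n\ge2$, $p\ge n+1$, and
\[
t=x_1^2+\dots+x_{n-1}^2+(x_n+\theta(x_1))^2,\qquad F=(t,\,tx_1,\dots,tx_n,\,0,\dots,0)\in m_n^p .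
\]
Then $F$ is infinitely determined and not formally equivalent to an analytic germ.
\end{theorem}

\begin{proof}
\emph{Infinite determinacy.} The leading form of $t$ is $|x|^2$, so $t\ge c|x|^2$ near $0$ for some $c>0$.
Let $h\in m_n^p$ be flat. We look for $l=\mathrm{id}+\varphi$ with $l\circ F=F+h$, that is, $\varphi\circ F=h$.
Write target coordinates as $(T,V,W)\in\mathbb R\times\mathbb R^n\times\mathbb R^{p-n-1}$. On the image
of $F$, outside $0$, we have $x=V/T$ and $|V|^2/T^3=|x|^2/t\le1/c$. Choose a smooth $\chi:\mathbb R\to[0,1]$ with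
$\chi(s)=1$ for $s\le1/c$ and $\chi(s)=0$ for $s\ge2/c$, and put near $0$
\[
\varphi(T,V,W)=\chi\big(|V|^2/T^3\big)\,h(V/T)\quad(T>0),\qquad \varphi=0\quad(T\le0),
\]
where the product is read as $0$ if $|V|^2/T^3\ge2/c$.
On the support in $T>0$ we have $|V/T|^2\le 2T/c$, so $V/T$ is small when $T$ is. There, every partial
derivative of $\varphi$ is a finite sum of terms
\[
(\text{bounded function})\cdot T^{-N}\cdot(\partial^\alpha h)(V/T),
\]
since differentiating $|V|^2/T^3$ and $V/T$ produces only polynomials in $V$ and $T^{-1}$.
As $h$ is flat, $|\partial^\alpha h(\xi)|\le C_k|\xi|^{2k}$ for every $k$, so each term is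
$O(T^{k-N})$ for every $k$. Hence all derivatives of $\varphi$ tend to $0$ uniformly as $T\to0^+$, and
$\varphi$ is $C^\infty$ and flat along $T=0$. So $l=\mathrm{id}+\varphi$ is a diffeomorphism germ
fixing $0$. For small $x\ne0$ we have $T=t>0$ at $F(x)$ and $\chi=1$ there, so $\varphi(F(x))=h(x)$; this also holds at
$x=0$. Thus $l\circ F=F+h$.

\emph{Non-equivalence.} Suppose $F=l\circ g\circ r$ with $g$ convergent and $l,r$ formal
diffeomorphisms. Let $A=\mathbb R[[x]]$ and number components by $0,\dots,p-1$. Replacing $g$ by
$dl(0)\circ g$ and $l$ by $l\circ dl(0)^{-1}$, we may assume $dl(0)=\mathrm{id}$. Let $G=g\circ r=l^{-1}\circ F$. All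
components of $F$ are in $(t)$ and $l^{-1}$ is the identity plus terms of order at least $2$, so
$G\equiv F$ modulo $(t^2)$. Hence
\[
G_0=t(1+ta),\qquad G_i=t(x_i+tb_i)\quad(1\le i\le n),\qquad a,b_i\in A .
\]
So $G_0\mid G_i$. Composing with $r^{-1}$, $g_0\mid g_i$ in $A$, hence in $\mathbb R\{x\}$ by (FF). Put
$h_i=g_i/g_0\in\mathbb R\{x\}$, $H=(h_1,\dots,h_n)$ and $\rho=H\circ r$. Then
\[
\rho_i=\frac{x_i+tb_i}{1+ta}\equiv x_i\pmod{(t)} .
\]
Since $t\in\mathfrak m^2$, $\rho$ has no constant term and its linear part is the identity. So $H$ has no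
constant term and an invertible linear part: it is an analytic diffeomorphism germ. Let
$\tilde g=g_0\circ H^{-1}\in\mathbb R\{x\}$. Then $\tilde g\circ\rho=g_0\circ r=G_0\sim t$, and since
$\rho\equiv\mathrm{id}$ modulo $(t)$,
\[
\tilde g\equiv\tilde g\circ\rho\equiv0\pmod{(t)} .
\]
Write $\tilde g=vt$. As $\operatorname{ord}\tilde g=\operatorname{ord}(\tilde g\circ\rho)=2=\operatorname{ord}t$, $v$ is a
unit. Now
\[
t=x_n^2+2\theta(x_1)\,x_n+\Big(\theta(x_1)^2+\sum_{i<n}x_i^2\Big)
\]
is a Weierstrass polynomial of degree $2$ in $x_n$; here $n\ge2$ is used. So the convergent series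
$\tilde g=vt$ is regular of order $2$ in $x_n$, and it is the product of a convergent unit
and a convergent Weierstrass polynomial. By uniqueness in the formal Weierstrass preparation theorem
that polynomial is $t$. So $2\theta$ converges, a contradiction.
\end{proof}

This answers the question of \cite{PJM} in the negative. The remaining sections determine where the
answer is positive.

\section{Cross-ratios: the case $n\ge3$, $p\le n$}\label{sec:cross}

\subsection{The idea}
For $p\le n$ there are not enough components to recover coordinates by division, and for $p=1$ there is only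
one function $t$, whose factorization is the only evident invariant. Consider first, in variables $(x,y,z)$,
\[
xy(x+y)\big(x+a(z)y\big).
\]
Its zero set consists of four hypersurfaces through the $z$-axis, and at each point of the axis the
cross-ratio of the four tangent planes gives the value $a(z)$. An equivalence with a function having four
convergent factors carries $a$ to a convergent function on a smooth curve. One cross-ratio is no
obstruction, because a divergent $a$ may become convergent after reparametrizing the axis. But with a fifth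
factor, and the two cross-ratios $2+z$ and $3+\theta(z)$, the first fixes the coordinate and the second then
shows that $\theta$ converges.

The real zero set of this function is too large for infinite determinacy. So we replace $x$ and $y$ by two
positive definite quadratic forms $q_1,q_2$. The real zero set shrinks to the origin, while for $n\ge3$ the
complex zero set of $(q_1,q_2)$ is still positive-dimensional. We use $n$ cross-ratios to fix all $n$
coordinates and one more for $\theta$, and we raise the factors to distinct powers to tell them apart.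

\subsection{A criterion for infinite determinacy}

\begin{lemma}\label{lem:loj}
Let $p\le n$ and $f\in m_n^p$. If $\det(df\,df^T)\ge c|x|^L$ near $0$ for some $c,L>0$, then $f$ is
infinitely determined; in fact $(f+h)\circ r=f$ for each flat $h$, with a diffeomorphism germ $r$.
\end{lemma}

\begin{proof}
Let $h$ be flat, $f_s=f+sh$ and $D=df_s$. Since $h$ is flat, $\det(DD^T)\ge\frac c2|x|^L$ near $0$,
uniformly for $s$ in a bounded open interval containing $[0,1]$. Put
\[
\xi_s=-D^T(DD^T)^{-1}h\quad(x\ne0),\qquad \xi_s(0)=0 .
\]
Derivatives of $(DD^T)^{-1}$ grow at most like negative powers of $|x|$ and $h$ is flat, so $\xi_s$ is smooth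
in $(x,s)$ and flat at $x=0$. Also $D\xi_s=-h$. Let $r_s$ be its flow: $\dot r_s=\xi_s(r_s)$,
$r_0=\mathrm{id}$. It fixes $0$, hence is defined near $0$ for $s\in[0,1]$, and
$\frac d{ds}(f_s\circ r_s)=(h+df_s\,\xi_s)\circ r_s=0$. So $(f+h)\circ r_1=f$.
\end{proof}

\subsection{The counterexamples}
Let $\theta$ be as in Section~\ref{sec:division}, let $n\ge3$, and put
\begin{gather*}
q_1=\sum_{i=1}^n x_i^2,\qquad q_2=\sum_{i=1}^n i\,x_i^2,\\
a_j=1+j+x_j\quad(1\le j\le n),\qquad a_{n+1}=n+2+\theta(x_1),\\
\phi_1=q_1,\quad\phi_2=q_2,\quad\phi_3=q_1+q_2,\quad \phi_{3+j}=q_1+a_jq_2\quad(1\le j\le n+1),\\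
t=\prod_{k=1}^{n+4}\phi_k^{\,k}.
\end{gather*}

\begin{theorem}\label{thm:cross}
Let $n\ge3$ and $1\le p\le n$. Let $f=t$ if $p=1$, and $f=(tx_1,\dots,tx_p)$ if $2\le p\le n$. Then $f$
is infinitely determined and not formally equivalent to an analytic germ.
\end{theorem}

\begin{proof}[Proof of infinite determinacy]
The leading form $t_N$ of $t$, of degree $N$ say, is a product of positive definite quadratic forms. So
near $0$, with some $c>0$,
\[
t\ge c|x|^N,\qquad x\cdot\nabla t=N\,t_N+O(|x|^{N+1})\ge c|x|^N .
\]
If $p=1$, then $|\nabla t|\ge c|x|^{N-1}$ and Lemma~\ref{lem:loj} applies. If $p\ge2$, let $B$ be the matrix with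
rows $d(tx_j)$, $1\le j\le n$. Then $B=tI+x(\nabla t)^T$, and
\[
\det B=t^{n-1}(t+x\cdot\nabla t)\ge c'|x|^{nN} .
\]
Laplace expansion along the first $p$ rows writes $\det B$ as a sum of $p$-minors of $df$ with bounded
coefficients. So the sum of the squares of these minors, which is $\det(df\,df^T)$ by the
Cauchy--Binet formula, is at least $c''|x|^{2nN}$. Lemma~\ref{lem:loj} applies.
\end{proof}

\begin{proof}[Proof of non-equivalence]
Suppose $f=l\circ g\circ r$ with $g$ convergent and $l,r$ formal diffeomorphisms. Let $A=\mathbb R[[x]]$.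

\emph{Step 1: there is $\tau\in\mathbb R\{x\}$ with $\tau\circ r\sim t$.} If $p=1$, take $\tau=g$, since
$l(s)=s\cdot(\text{unit})$. Let $p\ge2$. The components of $f$ and those of $g\circ r$ generate the same ideal
$t\cdot(x_1,\dots,x_p)$ of $A$. Let $\tau$ be the greatest common divisor of the $g_i$ in $\mathbb R\{x\}$
and $g_i=\tau h_i$; renumbering, $h_1\neq0$. For each of the finitely many irreducible factors $\pi$ of
$h_1$ the vectors $c\in\mathbb R^p$ with $\pi\mid\sum c_ih_i$ form a proper subspace, as the $h_i$ have no
common factor. So some $\sum c_ih_i$ is coprime to $h_1$ in $\mathbb R\{x\}$, hence in $A$ by (C). Therefore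
the $h_i$ have no common factor in $A$, and the greatest common divisor of the $g_i\circ r$ in $A$ is $\tau\circ r$. On
the other hand it is that of $tx_1,\dots,tx_p$, which is $t$ because $p\ge2$.

\emph{Step 2: separating the factors.} Each $\phi_k$ is irreducible in $A$, since its leading form is
a definite quadratic form and so is not a product of two real linear forms. The $\phi_k$ are pairwise
nonassociate, since their leading forms $q_1$, $q_2$, $q_1+q_2$, $q_1+(1+j)q_2$ are pairwise nonproportional.
Let $\tau\sim\prod\tau_i^{m_i}$ be the factorization in $\mathbb R\{x\}$ into pairwise nonassociate irreducibles.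
By (C) the $\tau_i$ are pairwise coprime in $A$. Each $\tau_i$ is squarefree in $A$: by (O) some
$\partial_j\tau_i$ is not divisible by $\tau_i$, hence coprime to $\tau_i$ in $\mathbb R\{x\}$ and so in $A$,
whereas $\pi^2\mid\tau_i$ with a nonunit $\pi$ would give $\pi\mid\partial_j\tau_i$. Now compare factorizations in
$\prod(\tau_i\circ r)^{m_i}\sim\prod\phi_k^k$: each $\phi_k$ divides exactly one $\tau_i\circ r$, exactly
once, and then $m_i=k$; and the $\tau_i\circ r$ have no other irreducible factors. So
\[
T_k:=\prod_{m_i=k}\tau_i\in\mathbb R\{x\}\quad\text{satisfies}\quad T_k\circ r=e_k\phi_k,\qquad e_k\in A\ \text{a unit}.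
\]

\emph{Step 3: cross-ratios.} Let $I=(q_1,q_2)A\subset\mathfrak m^2$. Since $q_1,q_2$ are coprime, the
coefficients $a,b$ in an expression $aq_1+bq_2$ are determined modulo $I$ by its value: if $aq_1+bq_2=a'q_1+b'q_2$, then
$q_2\mid a-a'$ and $q_1\mid b-b'$. For $k\ge3$, $\phi_k\in(\phi_1,\phi_2)$; composing with $r^{-1}$,
$T_k\in(T_1,T_2)A$. By (FF) there
are convergent $\alpha,\beta,\alpha_j,\beta_j$ with
\[
T_3=\alpha T_1+\beta T_2,\qquad T_{3+j}=\alpha_jT_1+\beta_jT_2\quad(1\le j\le n+1).
\]
Compose with $r$: for instance $e_3(q_1+q_2)=(\alpha\circ r)e_1q_1+(\beta\circ r)e_2q_2$. Comparing coefficients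
modulo $I$,
\[
(\alpha\circ r)e_1\equiv e_3\equiv(\beta\circ r)e_2,\qquad
(\alpha_j\circ r)e_1\equiv e_{3+j},\qquad(\beta_j\circ r)e_2\equiv e_{3+j}\,a_j .
\]
As $a_j(0)\ne0$, all of $\alpha,\beta,\alpha_j,\beta_j$ are units. In the cross-ratio
$\beta_j\alpha/(\alpha_j\beta)$ the unknown units $e_k$ cancel:
\[
\lambda_j:=\frac{\beta_j\,\alpha}{\alpha_j\,\beta}-(1+j)\in\mathbb R\{x\},\qquad
\lambda_j\circ r\equiv a_j-(1+j)=
\begin{cases}x_j,&1\le j\le n,\\ \theta(x_1),&j=n+1,\end{cases}\pmod I .
\]

\emph{Step 4: conclusion.} Let $\Lambda=(\lambda_1,\dots,\lambda_n)$ and $\rho=\Lambda\circ r$. Then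
$\rho\equiv\mathrm{id}$ modulo $I\subset\mathfrak m^2$, so $\Lambda$ is an analytic diffeomorphism germ. Let
$\mu=\lambda_{n+1}\circ\Lambda^{-1}\in\mathbb R\{x\}$. Then
\[
\mu\equiv\mu\circ\rho=\lambda_{n+1}\circ r\equiv\theta(x_1)\pmod I .
\]
Since $n\ge3$, $q_1$ and $q_2$ have a common complex zero with first coordinate $1$, namely
$\xi=(1,i\sqrt2,1,0,\dots,0)$: $q_1(\xi)=1-2+1=0$ and $q_2(\xi)=1-4+3=0$. Substituting
$x=\sigma\xi$ kills $I$ and gives $\theta(\sigma)=\mu(\sigma\xi)$, a convergent series. This is a contradiction.
\end{proof}

\begin{remark}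
For $n=2$ the last step gives nothing: two coprime series in two variables generate an ideal containing a
power of $\mathfrak m$, so modulo $I$ every series is a polynomial.
In the plane, different branches meet only at a point and constrain each other only through finite jets.
The positive results for $n=2$ below rest on this fact.
\end{remark}

\section{Polynomial normal forms: $n=1$ and $(n,p)=(2,1)$}\label{sec:poly}

\subsection{Curves}
In the smallest nontrivial case, let $f=(t^2,t^3+\theta(t))$ with $\operatorname{ord}\theta\ge4$. Write the even part of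
$\theta$ as $\epsilon(t^2)$ and the rest of the second component as $t^3w(t^2)$ with $w(0)=1$. The formal diffeomorphism
$(u,v)\mapsto\big(u,(v-\epsilon(u))/w(u)\big)$ of the target takes $f$ to $(t^2,t^3)$. In general,
if the exponents occurring in $f$ have no common divisor, power series in the components of $f$ produce all high
powers of the parameter, and a change of the target removes the high-order terms of $f$.

\begin{theorem}\label{thm:curves}
Let $f\in(t\mathbb R[[t]])^p$. Then $f$ is formally equivalent to a polynomial map. Consequently every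
infinitely determined $f\in m_1^p$ is equivalent to a polynomial germ.
\end{theorem}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:transfer}. If $f=0$ there is nothing to prove.
Otherwise permute components so that $f_1\ne0$ and reparametrize so that $f_1=\pm t^m$. Let $d$ be the greatest common
divisor of all exponents occurring in $f$. Then $f=F(t^d)$, where
$F_1=\pm\tau^{m'}$ and the exponents occurring in $F$, among them $m'$, have greatest common divisor $1$.

Let $S=\{\varphi\circ F:\varphi\in\mathbb R[[y_1,\dots,y_p]]\}\subset\mathbb R[[\tau]]$ and let $L$ be its fraction field, so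
$\mathbb R((\tau^{m'}))\subset L\subset\mathbb R((\tau))$. We claim $L=\mathbb R((\tau))$. The field
$L(i)=L+iL$ lies between $\mathbb C((\tau^{m'}))$ and $\mathbb C((\tau))$. This is a cyclic extension, with intermediate
fields $\mathbb C((\tau^e))$, $e\mid m'$. If $L(i)=\mathbb C((\tau^e))$, then $e$ divides all exponents
occurring in $F$, so $e=1$. Thus $L(i)=\mathbb C((\tau))$ has degree $2m'$ over
$\mathbb R((\tau^{m'}))$, so $L$ has degree $m'$, which is the degree of $\mathbb R((\tau))$. This proves the claim.

So $1,\tau,\dots,\tau^{m'-1}$ are fractions with a common denominator $0\ne s\in S$ and numerators in $S$.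
Since $\mathbb R[[\tau]]=\sum_{i<m'}\mathbb R[[\tau^{m'}]]\tau^i$ and $\mathbb R[[\tau^{m'}]]\subset S$,
we get $s\,\mathbb R[[\tau]]\subset S$. Multiplying by $F_1^2$, each element of $F_1^2s\,\mathbb R[[\tau]]$ is
$\varphi\circ F$ with $\varphi\in\mathfrak m^2$. With $c=\operatorname{ord}(F_1^2s)$ this ideal is
$\tau^c\mathbb R[[\tau]]$. Let $P$ consist of the terms of $F$ of degree less than $c$. Then $F-P=\varphi\circ F$ with all
$\varphi_j\in\mathfrak m^2$, so $P=(\mathrm{id}-\varphi)\circ F$ and $\mathrm{id}-\varphi$ is a formal
diffeomorphism. Hence $f$ is formally equivalent to $P(t^d)$.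
\end{proof}

\subsection{Functions of two variables}
By Example~\ref{ex:square} a function cannot simply be truncated. But its irreducible factors can be,
one by one, with the multiplicities kept.

\begin{lemma}\label{lem:A}
Let $k=\mathbb R$ or $\mathbb C$, let $f_1,\dots,f_r\in\mathfrak m\subset k[[x,y]]$ be irreducible and pairwise
nonassociate, and $m_1,\dots,m_r\ge1$. There is $K\ge0$ such that for $N\ge K+2$ and all $f_i'\equiv f_i$ modulo
$\mathfrak m^N$ there is a formal diffeomorphism $\rho\equiv\mathrm{id}$ modulo $\mathfrak m^{N-K}$ over $k$ with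
$\big(\prod f_i'^{\,m_i}\big)\circ\rho=\prod f_i^{m_i}$.
\end{lemma}

\begin{proof}
Let $f=\prod f_i^{m_i}$ and
\[
P=\sum_im_i\,\partial_xf_i\prod_{j\ne i}f_j,\qquad Q=\sum_im_i\,\partial_yf_i\prod_{j\ne i}f_j .
\]
Then $\partial_xf=\big(\prod f_i^{m_i-1}\big)P$ and $\partial_yf=\big(\prod f_i^{m_i-1}\big)Q$. The idea is that
$P,Q$ generate an ideal of finite codimension, unlike $\partial_xf,\partial_yf$; this allows us to connect $f$ to
$\prod f_i'^{\,m_i}$ by a flow.

\emph{$P$ and $Q$ are coprime.} Suppose an irreducible $q$ divides both. If $q\sim f_i$, reduction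
modulo $f_i$ shows that $f_i$ divides $\partial_xf_i$ and $\partial_yf_i$, contradicting (O). If $q\nmid f$, take
$\gamma$ for $q$ as in (B). Then $\frac d{d\sigma}\gamma(f)=\gamma(f_x)\gamma(x)'+\gamma(f_y)\gamma(y)'=0$, so
$\gamma(f)$ is constant, hence $0$, and $q\mid f$, a contradiction.

In two variables coprimality means that $(P,Q)$ lies in no height-one prime and is not zero. So
$(P,Q)\supset\mathfrak m^K$ for some $K\ge0$. Let $N\ge K+2$, $h_i=f_i'-f_i\in\mathfrak m^N$,
$f_{i,s}=f_i+sh_i$, $f_s=\prod f_{i,s}^{m_i}$, and let $P_s,Q_s$ be formed from the $f_{i,s}$ as $P,Q$ were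
from the $f_i$. Work in $\mathcal R=k[s][[x,y]]$, where $\mathfrak m^j\mathcal R$ consists of the series with
terms of degree at least $j$ in $(x,y)$.

\emph{$\mathfrak m^K\mathcal R\subset(P_s,Q_s)\mathcal R$.} Let $\mathbf M$ be the column of monomials of degree $K$
in $x,y$ and write $\mathbf M=\mathcal A\binom PQ$ with a matrix $\mathcal A$ over $k[[x,y]]$. Since $P-P_s$ and
$Q-Q_s$ lie in $\mathfrak m^{N-1}\mathcal R$ and $N-1\ge K+1$, we have
$\binom PQ=\binom{P_s}{Q_s}+\mathcal C\,\mathbf M$ with entries of $\mathcal C$ in $\mathfrak m\mathcal R$. So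
$(1-\mathcal A\mathcal C)\mathbf M=\mathcal A\binom{P_s}{Q_s}$, and $1-\mathcal A\mathcal C$ is invertible over
$\mathcal R$ by the geometric series.

Consequently $\mathfrak m^N\mathcal R\subset\mathfrak m^{N-K}(P_s,Q_s)\mathcal R$. Now
\[
\partial_sf_s=\Big(\prod f_{i,s}^{m_i-1}\Big)\sum_im_ih_i\prod_{j\ne i}f_{j,s},
\]
where the sum lies in $\mathfrak m^N\mathcal R$. So there are $\xi,\eta\in\mathfrak m^{N-K}\mathcal R$ with
$\xi P_s+\eta Q_s$ equal to minus this sum, and then
$\xi\,\partial_xf_s+\eta\,\partial_yf_s=-\partial_sf_s$. Put $X_s=(\xi,\eta)$ and solve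
$\frac d{ds}\rho_s=X_s(\rho_s)$, $\rho_0=\mathrm{id}$, degree by degree in $\mathcal R^2$: as $N-K\ge2$, the terms of
degree $d$ on the right depend only on terms of $\rho_s$ of degree less than $d$, and one integrates polynomials in
$s$. Then $\rho_s\equiv\mathrm{id}$ modulo $\mathfrak m^{N-K}$ and
$\frac d{ds}(f_s\circ\rho_s)=(\partial_sf_s+df_s\,X_s)\circ\rho_s=0$. At $s=1$ this gives the lemma with $\rho=\rho_1$.
\end{proof}

\begin{theorem}\label{thm:functions}
Every nonzero $f\in\mathfrak m\subset\mathbb R[[x,y]]$ has the form $f=g\circ\rho$ with a real polynomial $g$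
and a real formal diffeomorphism $\rho$. Consequently every infinitely determined $f\in m_2$ is
equivalent to a polynomial germ.
\end{theorem}

\begin{proof}
Factor $f=u\prod f_i^{m_i}$ with $u$ a unit and $f_i$ irreducible and pairwise nonassociate. One of $\pm u$ has
positive constant term and hence an $m_1$-th root, which we absorb into
$f_1$; so we may assume $f=\pm\prod f_i^{m_i}$. Let $f_i'$ be a truncation of $f_i$ at a sufficiently high degree.
Lemma~\ref{lem:A} gives $\rho$ with
$\big(\prod f_i'^{\,m_i}\big)\circ\rho=\prod f_i^{m_i}$, so $f=g\circ\rho$ with the polynomial $g=\pm\prod f_i'^{\,m_i}$. The second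
statement follows from Lemma~\ref{lem:transfer}; if $f$ is flat take $g=0$.
\end{proof}

\section{Plane maps: the Jacobian is not flat}\label{sec:jac}

From now on $n=p=2$, $f=(U,V)$ and $J=J(f)=\det df$. We shall prove:

\begin{theorem}\label{thm:22}
Every infinitely determined $f\in m_2^2$ is equivalent to an analytic germ.
\end{theorem}

This section reduces the theorem to a statement about formal power series with $J\ne0$.

\begin{proposition}\label{prop:jac}
If $f\in m_2^2$ is infinitely determined and not flat, then $J$ is not flat.
\end{proposition}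

\begin{proof}
Suppose $f$ is not flat but $J$ is. Call a germ $g$ \emph{bad} if there are points $x_k\to0$, $x_k\ne0$, with
$J(g)=0$ and $dJ(g)=0$ at $x_k$. Since
\[
J(l\circ g\circ r)=\big(J(l)\circ g\circ r\big)\cdot\big(J(g)\circ r\big)\cdot J(r)
\]
and $J(l),J(r)$ do not vanish near $0$, badness is invariant under equivalence. We construct flat $h,h'$ such that
$f+h$ is not bad and $f+h'$ is bad. Both are equivalent to $f$, which is a contradiction.

\emph{Construction of $h$.} Let $\psi=e^{-1/|x|^2}$ and $f_a=f+\psi\,\mathcal P_a$, where $\mathcal P_a$,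
$a\in\mathbb R^{12}$, runs over pairs of polynomials of degree at most $2$. Let $D$ be a neighborhood of $0$
on which $f$ is defined. The map
$(x,a)\mapsto j^2f_a(x)\in\mathbb R^{12}$ on $(D\setminus0)\times\mathbb R^{12}$ is a submersion: for fixed $x\neq0$ it is an
affine isomorphism in $a$, because $\psi(x)\ne0$. The $2$-jets with $J=J_x=J_y=0$ form the union of
$\{df=0\}$, of codimension $4$, and a submanifold of codimension $3$. Indeed, where $U_x\ne0$ the equations
\begin{align*}
J&=U_xV_y-U_yV_x=0,\\
J_x&=U_{xx}V_y+U_xV_{xy}-U_{xy}V_x-U_yV_{xx}=0,\\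
J_y&=U_{xy}V_y+U_xV_{yy}-U_{yy}V_x-U_yV_{xy}=0
\end{align*}
determine successively $V_y,V_{xy},V_{yy}$ from the other coordinates. Exchanging $x,y$ or $U,V$ covers the
other jets with $df\ne0$. The preimage of this set in the $14$-dimensional space of pairs $(x,a)$ is thus a
union of two submanifolds of dimension at most $11$, and its projection to $\mathbb R^{12}$ has measure zero. For any $a$
outside this projection, $f_a$ is not bad. Put $h=\psi\,\mathcal P_a$.

\emph{Construction of $h'$.} As $f$ is not flat and $f(0)=0$, we may permute coordinates in source and target so that $U_x$ is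
not flat. Let $v\ne0$ be a vector at which the leading form of the Taylor series of $U_x$ does not vanish and
$x_k=2^{-k}v$. Then $|U_x(x_k)|\ge c|x_k|^N$ for large $k$, with some $c>0$ and $N$. Near $x_k$ add to $V$ the
function $\alpha Y+\beta XY+\frac12\gamma Y^2$, where $(X,Y)$ are the coordinates centered at $x_k$. This adds $\alpha,\beta,\gamma$ to
$V_y,V_{xy},V_{yy}$ at $x_k$ and leaves $V_x,V_{xx}$ unchanged there. By the formulas above, the new
values of $J,J_x,J_y$ at $x_k$ are
\[
J+U_x\alpha,\qquad J_x+U_{xx}\alpha+U_x\beta,\qquad J_y+U_{xy}\alpha+U_x\gamma-U_y\beta .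
\]
Choose $\alpha_k,\beta_k,\gamma_k$ to make them zero. Since $J$ is flat and $|U_x(x_k)|$ is bounded below by a power of
$|x_k|$, these numbers are $O(|x_k|^{M'})$ for all $M'$. Multiply by bump functions that are $1$ near
$x_k$ and supported in the disk of radius $|x_k|/8$ about $x_k$, with derivatives of order $j$ bounded by
$C_j|x_k|^{-j}$. The supports are disjoint, since $|x_k-x_{k+1}|=|x_k|/2$. The sum over large $k$ is smooth and
flat, and $f+h'$, with this sum as second component of $h'$ and first component $0$, is bad.
\end{proof}

\begin{theorem}\label{thm:formal}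
Let $f=(U,V)$ with $U,V\in\mathfrak m\subset\mathbb R[[x,y]]$ and $J\ne0$. Then $f$ is formally equivalent to a
convergent real germ.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:22} from Theorem~\ref{thm:formal}]
If $f$ is flat, it is equivalent to $0$, since it is infinitely determined. Otherwise $J$ has nonzero Taylor series by
Proposition~\ref{prop:jac}, and Theorem~\ref{thm:formal} and Lemma~\ref{lem:transfer} apply.
\end{proof}

\section{Formal plane maps with nonzero Jacobian}\label{sec:plane}

\subsection{The idea}\label{ss:idea}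
We approximate $f$ by a convergent $f'$ to high order and look for a formal change $R$ of the source with $f=f'\circ R$.
High order of contact alone does not suffice, since $f$ need not be finitely determined. The approximation must respect
the behavior of $f$ along the branches of $J=0$. Look at one such branch and suppose that it is $y=0$
and that $f=(U,V)$ with
\[
V=y^eB,\quad e\ge1,\ y\nmid B,\qquad U(x,0)\ \text{nonconstant}.
\]
Let $f'=(U',y^eB')$ with $U',B'$ close to $U,B$. We look for a change $(x,y)\mapsto(x+\xi,y(1+\zeta))$, preserving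
$y=0$, which takes $f$ to $f'$:
\[
U(x+\xi,y(1+\zeta))=U',\qquad(1+\zeta)^eB(x+\xi,y(1+\zeta))=B' .
\]
The linear part in $(\xi,\zeta)$ has determinant $e\,U_xB$ on $y=0$. This is a nonzero series in $x$. It may vanish at
$x=0$, but we can invert it if we admit negative powers of $x$; if $U'-U$ and $B'-B$ have sufficiently high order, the
result is still a power series. The poles get worse with each power of $y$, so we do this only modulo $y^M$.
The solutions along the different branches $q_i=0$ are then glued, which is possible because
they are small at the common point $0$. We reach $f=f'\circ R$ up to an error divisible by all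
$q_i^M$. For $M$ large, $J^2$ divides the error, and a Newton step removes it.

Three points need care. A branch is in general not a coordinate axis; we use its normalization.
The branch may be mapped to a curve $\delta_i=0$ in the target, and then $\delta$, the product of these
equations, plays the role of $V$; we first make it a polynomial. Or the branch may be contracted to the
origin, and then we pass to quotients such as $V/U$, as the following example shows.

\begin{example}\label{ex:contracted}
Let $f=(tx,ty)$ with $t=x^2+y^2$; here $J=3t^2$. The branch $q=x+iy$ is contracted: $U,V$ vanish on it. The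
quotient $V/U=y/x$ is constant on it, equal to $i$. Put $V_1=V/U-i=-i(x+iy)/x$. The next quotient
$\alpha=V_1/U=-i/\big(x^2(x-iy)\big)$ is nonconstant on the branch. With $\beta=U=tx$, which vanishes to
order $e=1$ along the branch, we have $f=\big(\beta,\ \beta(i+\alpha\beta)\big)$. So $f$ is a
polynomial map in $(\alpha,\beta)$, and $(\alpha,\beta)$ behaves like $(U,V)$ above, apart from a denominator that
does not vanish identically on the branch.
\end{example}

\subsection{Branches and thickened branches}
Let $f$ be as in Theorem~\ref{thm:formal}, and let $A=\mathbb C[[x,y]]$. If $J$ is a unit, $f$ is a formal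
diffeomorphism and is formally equivalent to the identity. From now on $J$ is not a unit.

The homomorphism $f^*:\mathbb C[[u,v]]\to A$ is injective. Indeed, let $h\neq0$ have minimal order among the
nonzero elements with $h(f)=0$. Differentiating, $(h_u(f),h_v(f))\,df=0$, so $h_u(f)=h_v(f)=0$ as $J\ne0$. By (O)
one of $h_u,h_v$ is nonzero of smaller order, a contradiction.

Let $J\sim\prod_{i=1}^rq_i^{j_i}$ with $q_i\in A$ irreducible and pairwise nonassociate, and
\[
M=2\max_ij_i .
\]
Let $\gamma_i:A\to\mathbb C[[\sigma]]$ be the normalization of the branch $q_i$, as in (B). Choose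
$d_i\in\mathbb C^2$ with $\det(\gamma_i(\sigma)',d_i)\ne0$, and put
\[
\Phi_i(\sigma,z)=\gamma_i(\sigma)+z\,d_i,\qquad S=\mathbb C[[\sigma]][z]/(z^M)\ \subset\
S_\sigma=\mathbb C((\sigma))[z]/(z^M).
\]
For $w\in A$ we regard $w\circ\Phi_i$ as an element of $S$. It describes $w$ on a thickening of the
branch; its value at $z=0$ is $\gamma_i(w)$.

Since $\gamma_i(q_i)=0$, $q_i\circ\Phi_i=z\,g_i$ with $g_i\in\mathbb C[[\sigma,z]]$, and $g_i(\sigma,0)\ne0$. Indeed, $g_i(\sigma,0)$ is
the value of $dq_i$ at $\gamma_i(\sigma)$ on the vector $d_i$. By (O), $dq_i$ does not vanish along $\gamma_i$; it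
annihilates $\gamma_i'$, hence it does not annihilate $d_i$, which is independent of $\gamma_i'$ over $\mathbb C((\sigma))$. It follows
that if $w=q_i^kw'$ with $q_i\nmid w'$, then $w\circ\Phi_i$ is $z^k$ times a series that is nonzero at $z=0$. Hence
\begin{equation}\label{eq:div}
w\circ\Phi_i=0\ \text{in }S\iff q_i^M\mid w ,
\end{equation}
and $w\circ\Phi_i$ is a unit of $S_\sigma$ if and only if $q_i\nmid w$. So $w\mapsto w\circ\Phi_i$ extends to a
homomorphism $A_{(q_i)}\to S_\sigma$. Reduction modulo $z$ turns it into the residue map
$A_{(q_i)}\to A_{(q_i)}/q_iA_{(q_i)}=\mathbb C((\sigma))$. Moreover,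
\begin{equation}\label{eq:order}
w\in\mathfrak m^\nu\ \Longrightarrow\ w\circ\Phi_i\in\sigma^{\nu-M}S ,
\end{equation}
since $w\circ\Phi_i$ has only monomials $\sigma^az^b$ with $a+b\ge\nu$, and those with $b\ge M$ are zero.

Call $q_i$ \emph{contracted} if $q_i$ divides $U$ and $V$, that is, $\gamma_i(U)=\gamma_i(V)=0$.

\subsection{Normalizing the target}
For noncontracted $q_i$ the kernel $(f^*)^{-1}(q_iA)$ of $\gamma_i\circ f^*:\mathbb C[[u,v]]\to\mathbb C[[\sigma]]$
is a prime of height one. Indeed, one of $\gamma_i(U),\gamma_i(V)$ is a nonzero nonunit, so $\mathbb C[[\sigma]]$ is finite over the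
image, which therefore has dimension $1$. Write this kernel as $(\delta_i)$.
Since $f$ and $J$ are real, complex conjugation of coefficients permutes the ideals $(q_i)$, preserves
contractedness, and permutes the ideals $(\delta_i)$. Their intersection is generated by the product $\delta$ of the
distinct $\delta_i$ (one generator for each ideal), a squarefree element, and $\bar\delta=\epsilon\delta$ with a unit $\epsilon$. For $c=1$ or for $c=i$ the
real series $c\delta+\bar c\bar\delta=(c+\bar c\,\epsilon)\delta$ is a unit times $\delta$, because $1+\epsilon(0)$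
and $1-\epsilon(0)$ are not both zero. So we may take $\delta$ real. If all $q_i$ are contracted, put $\delta=1$.

By Theorem~\ref{thm:functions}, $\delta=g\circ\rho_0$ with a real polynomial $g$ and a real formal diffeomorphism
$\rho_0$ (if $\delta=1$, take $\rho_0=\mathrm{id}$). Replace $f$ by $\rho_0\circ f$. This multiplies $J$ by a unit,
leaves $q_i,\gamma_i$ and contractedness unchanged, and replaces $\delta$ by $\delta\circ\rho_0^{-1}=g$. So we may assume:
\begin{center}
\emph{$\delta$ is a real polynomial.}
\end{center}

As $\delta$ is squarefree, no $\delta_i$ divides both $\delta_u$ and $\delta_v$. Indeed, if $\delta=\delta_iw$, then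
$d\delta\equiv w\,d\delta_i$ modulo $\delta_i$ and $\delta_i\nmid w$, so (O) applies. Hence outside finitely many
lines a vector $(c_1,c_2)\in\mathbb R^2$ satisfies, for all noncontracted $q_i$,
\begin{equation}\label{eq:K}
\gamma_i(\tau(f))\ne0,\quad \gamma_i(\mathcal K(f))\ne0,\qquad\text{where }\ \tau=c_1u+c_2v,\quad
\mathcal K=c_1\delta_v-c_2\delta_u .
\end{equation}
The second condition means $\mathcal K\notin(\delta_i)$. Fix such a vector, not zero. The series $\gamma_i(\tau(f))$ is
nonzero without constant term, hence nonconstant.

\subsection{Coordinates along each branch}\label{ss:structure}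
For each $i$ we now define $\alpha_i,\beta_i\in A_{(q_i)}$, an integer $e_i\ge1$, and $A_i,B_i,C_i\in A$ with
\begin{equation}\label{eq:albe}
\alpha_i=\frac{C_i}{A_i},\qquad\beta_i=\frac{q_i^{e_i}B_i}{A_i},\qquad q_i\nmid A_i,\quad q_i\nmid B_i,
\end{equation}
such that $\alpha_i$ has a nonconstant residue in $\mathbb C((\sigma))$. They play the roles of $U$ and $V$ in
Section~\ref{ss:idea}.

\emph{Noncontracted $q_i$.} Let $\alpha_i=\tau(f)$ and $\beta_i=\delta(f)$. Then $\beta_i\ne0$ since $f^*$ is
injective, and $q_i\mid\beta_i$ since $\delta\in(\delta_i)$. Write $\beta_i=q_i^{e_i}B_i$, and put $A_i=1$, $C_i=\tau(f)$.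

\emph{Contracted $q=q_i$.} Starting with $(U_0,V_0)=(U,V)$, construct pairs $(U_k,V_k)$ in $qA_{(q)}$, with
$J_k=\det\partial(U_k,V_k)/\partial(x,y)\in A_{(q)}$ nonzero, as follows.
\begin{itemize}
\item If $\operatorname{ord}_qU_k\le\operatorname{ord}_qV_k$, let $w=V_k/U_k\in A_{(q)}$ have residue
$\bar w\in\mathbb C((\sigma))$. If $\bar w\notin\mathbb C$, stop. If $\bar w\in\mathbb C$, put
$(U_{k+1},V_{k+1})=(U_k,w-\bar w)$. Then $V_k=U_k(\bar w+V_{k+1})$ and $J_k=U_kJ_{k+1}$.
\item If $\operatorname{ord}_qU_k>\operatorname{ord}_qV_k$, put $(U_{k+1},V_{k+1})=(U_k/V_k,V_k)$. Then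
$U_k=U_{k+1}V_k$ and $J_k=V_kJ_{k+1}$.
\end{itemize}
Here $U_k,V_k\ne0$ because $J_k\ne0$. Since $U_k$ and $V_k$ have positive order along $q$, the integer
$\operatorname{ord}_qJ_k\ge0$ strictly decreases, so the process stops. If it stops at $k$, put
$\alpha_i=V_k/U_k$, $\beta_i=U_k$ and $e_i=\operatorname{ord}_q\beta_i\ge1$. The residue of $\alpha_i$ is nonconstant. Since $(U_k,V_k)=(\beta_i,\alpha_i\beta_i)$,
reversing the steps gives
\[
f=\Psi_i(\alpha_i,\beta_i)
\]
with a polynomial map $\Psi_i$ over $\mathbb C$. Choose $A_i,B_i,C_i$ as in \eqref{eq:albe} with a common denominator.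

In both cases define elements of $S_\sigma$
\[
a_i=\alpha_i\circ\Phi_i,\qquad b_i=g_i^{e_i}\cdot\Big(\frac{B_i}{A_i}\circ\Phi_i\Big),\qquad\text{so that}\quad
\beta_i\circ\Phi_i=z^{e_i}b_i .
\]
By construction
\begin{equation}\label{eq:nondeg}
\partial_\sigma a_i(\sigma,0)\ne0,\qquad b_i(\sigma,0)\ne0 .
\end{equation}

\subsection{A convergent approximation}
We use the following case of a theorem of M.~Artin \cite{Artin}: \emph{if a finite system of polynomial equations
with real constant coefficients, in finitely many unknowns, has a
solution in real formal power series in $x,y$, then for each $N_0$ it has a solution in convergent real power series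
congruent to the given one modulo $\mathfrak m^{N_0}$.} Apply it to the equations
\begin{equation}\label{eq:system}
\begin{aligned}
\delta(f)&=q_i^{e_i}B_i&&(q_i\text{ noncontracted}),\\
A_i^{D}\big(f-\Psi_i(C_i/A_i,\ q_i^{e_i}B_i/A_i)\big)&=0&&(q_i\text{ contracted}),
\end{aligned}
\end{equation}
with $D$ so large that they are polynomial. The unknowns are the two components of $f$, which are real, and $q_i,B_i$ for all $i$
and $A_i,C_i$ for contracted $q_i$, which are complex; separate the real and imaginary parts of these and of the
equations. Here it matters that $\delta$ is a polynomial. For every $N_0$ we obtain convergent $f',q_i',B_i',A_i',C_i'$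
satisfying \eqref{eq:system} and congruent to the original data modulo $\mathfrak m^{N_0}$, with $f'$ real.
\emph{We show that $f=f'\circ R$ with a real formal diffeomorphism $R$ if $N_0$ is large.}

In the rest of this section \emph{large} and \emph{close} refer to orders that tend to infinity with $N_0$, at
a rate depending only on the fixed data ($f,q_i,\Phi_i$, and so on). Thus elements of $A$ are close if their difference has
large order, and elements of $S_\sigma$ are close if their difference is in $\sigma^\ell S$ with large $\ell$.

By Lemma~\ref{lem:A} over $\mathbb C$, with all multiplicities $1$, there is a complex formal diffeomorphism $r_1$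
close to the identity with $\prod(q_i'\circ r_1)=\prod q_i$. The left side is a product of $r$ nonunits, so each
$q_i'\circ r_1$ is irreducible and associate to $q_{\pi(i)}$ for a permutation $\pi$. Since $q_i'\circ r_1$ is close to
$q_i$, the order of $\gamma_{\pi(i)}(q_i)=\gamma_{\pi(i)}(q_i-q_i'\circ r_1)$ is large. For $j\ne i$ the order of
$\gamma_j(q_i)$ is finite and fixed. So $\pi(i)=i$, and $q_i'\circ r_1=u_iq_i$ with a unit $u_i$. Put
$f''=f'\circ r_1$ and $B_i''=u_i^{e_i}\,(B_i'\circ r_1)$ for all $i$, and
\begin{align*}
A_i''&=A_i'\circ r_1,& C_i''&=C_i'\circ r_1&&(q_i\text{ contracted}),\\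
A_i''&=1,& C_i''&=\tau(f'')&&(q_i\text{ noncontracted}).
\end{align*}
Then $f'',B_i'',A_i'',C_i''$ satisfy
\eqref{eq:system} \emph{with the original $q_i$}. Clearly $f'',A_i'',C_i''$ are close to $f,A_i,C_i$. Also $B_i''$ is close
to $B_i$, because $q_i^{e_i}B_i''=(q_i'^{\,e_i}B_i')\circ r_1$ is close to $q_i^{e_i}B_i$ and $\operatorname{ord}$ is a valuation.
By \eqref{eq:order}, $A_i''\circ\Phi_i$ is close to the unit $A_i\circ\Phi_i$ of $S_\sigma$. So it is a unit, and
its inverse is close to that of $A_i\circ\Phi_i$. Hence
\[
a_i''=\frac{C_i''}{A_i''}\circ\Phi_i,\qquad b_i''=g_i^{e_i}\cdot\Big(\frac{B_i''}{A_i''}\circ\Phi_i\Big)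
\]
are close to $a_i,b_i$. The definition of $a_i''$ and \eqref{eq:system} give in $S_\sigma$
\begin{equation}\label{eq:doubleprime}
\begin{aligned}
\tau(f''\circ\Phi_i)&=a_i'',\quad\delta(f''\circ\Phi_i)=z^{e_i}b_i''&&(q_i\text{ noncontracted}),\\
f''\circ\Phi_i&=\Psi_i(a_i'',\,z^{e_i}b_i'')&&(q_i\text{ contracted}).
\end{aligned}
\end{equation}
The same equations hold for $f,a_i,b_i$ in place of $f'',a_i'',b_i''$.

\subsection{Solving along each branch}
The next lemma is the computation of Section~\ref{ss:idea}.

\begin{lemma}\label{lem:B}
Let $a,b\in S_\sigma$ with $\partial_\sigma a(\sigma,0)\ne0$ and $b(\sigma,0)\ne0$, and let $e\ge1$. There is $c_0$ such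
that for all large $\ell$ and all $a'',b''$ with $a''-a,\ b''-b\in\sigma^\ell S$ there are $\xi,\zeta\in\sigma^{\ell-c_0}S$ with
\[
a(\sigma+\xi,z(1+\zeta))=a'',\qquad(1+\zeta)^e\,b(\sigma+\xi,z(1+\zeta))=b'' .
\]
\end{lemma}

\begin{proof}
For $\xi,\zeta\in\sigma^2S$ the substitution $(\sigma,z)\mapsto(\sigma+\xi,z(1+\zeta))$ is a well-defined ring endomorphism
of $S_\sigma$: $\sigma+\xi$ is $\sigma$ times an element of $1+\sigma S$, and $(z(1+\zeta))^M=0$. By Taylor's formula
\[
w(\sigma+\xi,z(1+\zeta))=\sum_{\kappa\ge0,\ 0\le\lambda<M}\frac1{\kappa!\,\lambda!}\,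
\big(z^\lambda\partial_z^\lambda\partial_\sigma^\kappa w\big)\,\xi^\kappa\zeta^\lambda ,
\]
where the operators $z^\lambda\partial_z^\lambda$ are defined on $S_\sigma$. So with $\omega=(\xi,\zeta)$ the equations read
$E_0+E_1\omega+\mathcal Q(\omega)=0$, where $\mathcal Q$ contains the terms of degree at least $2$ and
\[
E_0=\begin{pmatrix}a-a''\\b-b''\end{pmatrix},\qquad
E_1=\begin{pmatrix}a_\sigma&z\,a_z\\ b_\sigma&e\,b+z\,b_z\end{pmatrix}.
\]
At $z=0$ the determinant of $E_1$ is $e\,a_\sigma b\ne0$. So $E_1$ is invertible over $S_\sigma$ and $E_1^{-1}$ has entries in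
$\sigma^{-k}S$ for some $k\ge0$. Let $a,b\in\sigma^{-d}S$ with $d\ge0$. The coefficient of $\xi^\kappa\zeta^\lambda$ in
$\mathcal Q$ lies in $\sigma^{-d-\kappa}S$. Let $\omega,\omega'\in(\sigma^\nu S)^2$ with $\nu\ge2$ and
$\omega-\omega'\in(\sigma^{\nu'}S)^2$. Then
\begin{equation}\label{eq:contr}
\mathcal Q(\omega)-\mathcal Q(\omega')\in(\sigma^{-d-2+\nu+\nu'}S)^2 .
\end{equation}
Indeed, the difference of the monomials with exponents $\kappa,\lambda$, $m=\kappa+\lambda\ge2$, is in $\sigma^{\nu(m-1)+\nu'}S$, and
$\nu(m-1)-\kappa\ge\nu(m-1)-m=\nu-2+(\nu-1)(m-2)\ge\nu-2$.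

Let $\ell>2k+d+4$ and consider $\omega\mapsto-E_1^{-1}(E_0+\mathcal Q(\omega))$ on $(\sigma^{\ell-k}S)^2$. We have
$E_1^{-1}E_0\in(\sigma^{\ell-k}S)^2$, and \eqref{eq:contr} with $\nu=\nu'=\ell-k$, $\omega'=0$ shows that
$E_1^{-1}\mathcal Q(\omega)\in(\sigma^{2\ell-3k-d-2}S)^2\subset(\sigma^{\ell-k}S)^2$. So the map takes this module to itself. By
\eqref{eq:contr} with $\nu=\ell-k$ it improves differences by the factor $\sigma^{\ell-2k-d-2}$, hence it is a contraction for the
$\sigma$-adic topology, in which $S$ is complete. Its fixed point is the solution, with $c_0=k$.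
\end{proof}

By \eqref{eq:nondeg} and closeness we may apply Lemma~\ref{lem:B} to $a_i,b_i,a_i'',b_i'',e_i$ for each $i$. We obtain
substitutions $r^{(i)}:(\sigma,z)\mapsto(\sigma+\xi_i,z(1+\zeta_i))$ with $\xi_i,\zeta_i\in\sigma^{\ell}S$, $\ell$ large, and
\[
a_i\circ r^{(i)}=a_i'',\qquad(z^{e_i}b_i)\circ r^{(i)}=z^{e_i}(1+\zeta_i)^{e_i}\,(b_i\circ r^{(i)})=z^{e_i}b_i'' .
\]
Let $\eta_i=\Phi_i\circ r^{(i)}-\Phi_i\in S^2$. It is close to $0$.

\begin{lemma}\label{lem:claim}
For large $N_0$ we have $f(\Phi_i+\eta_i)=f''\circ\Phi_i$ in $S^2$ for all $i$.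
\end{lemma}

\begin{proof}
The left side is $G:=(f\circ\Phi_i)\circ r^{(i)}$. Let $G''=f''\circ\Phi_i$.

If $q_i$ is contracted, apply the ring homomorphism $r^{(i)}$ to $f\circ\Phi_i=\Psi_i(a_i,z^{e_i}b_i)$. By
\eqref{eq:doubleprime}, $G=\Psi_i(a_i'',z^{e_i}b_i'')=G''$.

If $q_i$ is not contracted, then $\tau(G)=a_i\circ r^{(i)}=a_i''=\tau(G'')$ and
$\delta(G)=(z^{e_i}b_i)\circ r^{(i)}=z^{e_i}b_i''=\delta(G'')$. Both $G$ and $G''$ are close to $f\circ\Phi_i$. So the first
equation gives $G=G''+\nu\cdot(-c_2,c_1)$ with $\nu\in\sigma^\ell S$, $\ell$ large. By Taylor's formula the second gives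
\[
0=\delta(G)-\delta(G'')=\nu\,\big(\mathcal K(G'')+\nu w\big),\qquad w\in S .
\]
At $z=0$ the last factor is close to $\gamma_i(\mathcal K(f))$, which is nonzero by \eqref{eq:K}. So the factor is a unit of
$S_\sigma$, and $\nu=0$.
\end{proof}

\subsection{Gluing}
The next lemma says that sufficiently small data on the thickened branches come from a power series in $x,y$.

\begin{lemma}\label{lem:C}
There is $c$ such that for all $k\ge0$ every element of $\prod_{i=1}^r\sigma^{c(k+1)}S$ has the form
$(\eta\circ\Phi_i)_i$ with $\eta\in\mathfrak m^k$.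
\end{lemma}

\begin{proof}
Let $T=\prod_{i=1}^rS$, an $A$-algebra via $w\mapsto(w\circ\Phi_i)_i$, and $A'=A/\big(\prod q_i^M\big)$. By \eqref{eq:div}
the map $A'\to T$ is injective. Choose a linear form $s\in\mathfrak m$ with all $\gamma_i(s)\ne0$. Then
$s\circ\Phi_i$ is a unit of $S_\sigma$, so
\begin{equation}\label{eq:s}
\sigma^{c_1}S\subset(s\circ\Phi_i)S\quad\text{for all }i\text{, with some }c_1\ge1 ,
\end{equation}
and $s$ is a nonzerodivisor on $T$, hence on $A'$.

\emph{$A'_s=\prod_iS_\sigma$.} The prime ideals of $A'$ are the maximal ideal and the $(q_i)$, and only the latter do not contain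
$s$. So $A'_s$ is a zero-dimensional Noetherian ring and is the product of its localizations $A_{(q_i)}/q_i^MA_{(q_i)}$. The map
$A_{(q_i)}/q_i^MA_{(q_i)}\to S_\sigma$ respects the filtrations by powers of $q_i$ and of $z$. On the $k$-th graded
pieces it sends the class of $q_i^kw$ to $z^kg_i(\sigma,0)^k\gamma_i(w)$. This is bijective because
$A_{(q_i)}/q_iA_{(q_i)}=\mathbb C((\sigma))$ and $g_i(\sigma,0)\neq0$. Hence the map is bijective.

\emph{$s^hT\subset A'$ for some $h$.} The $A$-module $T$ is finite, because $A$ is complete, $T$ is $\mathfrak m$-adically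
separated (as $\mathfrak m^jT\subset\prod(\sigma,z)^jS$), and $T/\mathfrak mT$ is a quotient of $\prod S/\sigma^{c_1}S$ by
\eqref{eq:s}, hence finite-dimensional. Each of finitely many generators lies in $\prod S_\sigma=A'_s$, so it is
multiplied into $A'$ by a power of $s$.

Therefore $s^{h+k}T\subset s^kA'$, which is contained in the image of $\mathfrak m^k$. By \eqref{eq:s},
$\prod\sigma^{c_1(h+k)}S\subset s^{h+k}T$. Since $c_1(h+1)(k+1)\ge c_1(h+k)$, the lemma holds with $c=c_1(h+1)$.
\end{proof}

\subsection{End of the proof}
By Lemma~\ref{lem:C} there is $\eta\in A^2$ of large order with $\eta\circ\Phi_i=\eta_i$ in $S^2$ for all $i$. Put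
$\rho=\mathrm{id}+\eta$ and $\varepsilon=f''-f\circ\rho$; the order of $\varepsilon$ is large. By Lemma~\ref{lem:claim},
$\varepsilon\circ\Phi_i=f''\circ\Phi_i-f(\Phi_i+\eta_i)=0$ for all $i$. So by \eqref{eq:div}
\[
\varepsilon\in\Big(\prod q_i^M\Big)A^2 .
\]
Next, $\rho$ preserves the branches: in $S$ we have $q_i\circ\rho\circ\Phi_i=(q_i\circ\Phi_i)\circ r^{(i)}=(zg_i)\circ r^{(i)}\in zS$,
so $\gamma_i(q_i\circ\rho)=0$ and $q_i\mid q_i\circ\rho$. Both have the same order, so $q_i\circ\rho\sim q_i$, and
likewise $q_i\circ\rho^{-1}\sim q_i$. Hence $\varepsilon\circ\rho^{-1}\in\big(\prod q_i^M\big)A^2$. Since $M\ge2j_i$ for all $i$,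
it is divisible by $J^2$:
\[
f''\circ\rho^{-1}=f+\varepsilon\circ\rho^{-1}=f+J^2\mu,\qquad\mu\in A^2\ \text{of large order}.
\]

\emph{Removing the error.} We seek $\kappa\in\mathfrak mA^2$ with $f\big(\mathrm{id}+J\operatorname{adj}(df)\,\kappa\big)=f+J^2\mu$. As
$df\operatorname{adj}(df)=J\cdot I$, Taylor's formula shows that the left side is
$f+J^2\kappa+J^2\mathcal Q(x,y,\kappa)$, with a power series $\mathcal Q$ of order at least $2$ in $\kappa$. By the formal
implicit function theorem $\kappa+\mathcal Q(x,y,\kappa)=\mu$ has a solution $\kappa$ of the same, large, order as $\mu$. With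
$\rho_2=\mathrm{id}+J\operatorname{adj}(df)\,\kappa$ we have $f\circ\rho_2=f''\circ\rho^{-1}$. So $f\circ\rho_2\circ\rho=f''=f'\circ r_1$, that is,
\[
f=f'\circ R,\qquad R=r_1\circ\rho^{-1}\circ\rho_2^{-1},\qquad R-\mathrm{id}\ \text{of large order}.
\]

\emph{$R$ is real.} A priori $R$ has complex coefficients. Let $\bar R$ have the conjugate coefficients. Since $f,f'$ are real,
$f'\circ R=f=f'\circ\bar R$, so with $\bar R\circ R^{-1}=\mathrm{id}+\zeta$ we have
$f'\circ(\mathrm{id}+\zeta)=f'$. Suppose $\zeta\ne0$ and let $\nu=\operatorname{ord}\zeta$ be the smallest order of its components, which is large. Multiply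
$0=df'\,\zeta+O(\zeta^2)$ by $\operatorname{adj}(df')$: with $J'=\det df'$, the components of $J'\zeta$ lie in $\mathfrak m^{2\nu}$, so
$\operatorname{ord}J'+\nu\ge2\nu$. But $J'$ is close to $J$, so $\operatorname{ord}J'=\operatorname{ord}J<\nu$, a contradiction. So $\zeta=0$ and
$R=\bar R$.

Thus $f$, after the real change $\rho_0$ of the target, equals $f'\circ R$ with $f'$ convergent and real and $R$ a real formal diffeomorphism.
The original $f$ is therefore formally equivalent to $f'$. This proves Theorem~\ref{thm:formal}, hence Theorem~\ref{thm:22}, and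
completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Artin}
M.~Artin, \emph{On the solutions of analytic equations}, Invent. Math. \textbf{5} (1968).

\bibitem{PJM}
\emph{Mapgerms infinitely determined with respect to right-left equivalence},
\texttt{https://projecteuclid.org/journalArticle/Download?urlid=pjm\%2F1102724630}.

\end{thebibliography}

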